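# Restricting completely bounded multipliers from $SL(2,\mathbb R)$ to a free subgroup

## The range of restriction to $\mathbb F_2$ is not closed

Throughout, $G=SL(2,\mathbb R)$,
$$A=\begin{pmatrix}1&2\\0&1\end{pmatrix},\qquad B=\begin{pmatrix}1&0\\2&1\end{pmatrix},$$
and $\mathbb F_2$ denotes the closed discrete subgroup of $G$ generated by $A$ and $B$, which is free on these two generators. The bar $|_{\mathbb F_2}$ means restriction of functions to this subgroup.

**Theorem 1.** The space $M_{cb}A(SL(2,\mathbb R))|_{\mathbb F_2}$ is not closed in $M_{cb}A(\mathbb F_2)$. Moreover $A_{cb}(\mathbb F_2)\ne A_{cb}(SL(2,\mathbb R))|_{\mathbb F_2}$; the latter is a dense proper subspace of the former.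

Both statements come from one quantitative statement about finitely supported functions.

**Theorem 2.** Let $H=\mathbb F_2$. There are finitely supported $f_n:H\to\{0,1\}$ with $\|f_n\|_{M_{cb}A(H)}\le 2$ such that $\sup_n\|u_n\|_{M_{cb}A(G)}=\infty$ for every choice of $u_n\in M_{cb}A(G)$ with $u_n|_H=f_n$.

The questions answered by Theorem 1 are posed in "Extending Multipliers Of The Fourier Algebra From A Subgroup" (https://www.math.uwaterloo.ca/~m2branna/brannan_forrest.pdf). Now the vocabulary.

For a locally compact group $L$, the Fourier algebra $A(L)$ consists of the coefficient functions $u(x)=\langle\lambda(x)\xi,\eta\rangle$ of the regular representation, with norm the infimum of $\|\xi\|\|\eta\|$. It is the predual of the group von Neumann algebra $VN(L)$, with $u$ paired with $\lambda(x)$ giving $u(x)$. It lies in $C_0(L)$, and if $L$ is discrete it contains all finitely supported functions. A *multiplier* is a function $v:L\to\mathbb C$ with $vA(L)\subseteq A(L)$; then $M_v(u)=vu$ is bounded. Multipliers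 are continuous, because every compact set carries a function in $A(L)$ equal to $1$ on it. Give $A(L)$ its operator space structure as the predual of $VN(L)$. Then $M_{cb}A(L)$ is the algebra of those $v$ for which $M_v$ is completely bounded, with norm $\|v\|_{M_{cb}A(L)}=\|M_v\|_{cb}$, and $A_{cb}(L)$ is the closure of $A(L)$ in $M_{cb}A(L)$. We write $\|\cdot\|_{cb}$ for the norm of $M_{cb}A$ when the group is clear.

We take as known, for a closed subgroup $H$ of $G$:

* $A(G)|_H=A(H)$ (Herz's restriction theorem);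
* restriction is a complete contraction $M_{cb}A(G)\to M_{cb}A(H)$, hence $A_{cb}(G)|_H\subseteq A_{cb}(H)$.

**Theorem 2 implies Theorem 1.** The functions $f_n$ are finitely supported, so $f_n\in A(H)=A(G)|_H$. Hence $f_n$ lies in $A_{cb}(G)|_H$ and in $M_{cb}A(G)|_H$. Suppose $M_{cb}A(G)|_H$ were closed in $M_{cb}A(H)$. It would be a Banach space, and the open mapping theorem for the surjection $M_{cb}A(G)\to M_{cb}A(G)|_H$ would give a constant $C$ and extensions $u_n$ of $f_n$ with $\|u_n\|_{cb}\le C\|f_n\|_{cb}\le 2C$. Suppose instead $A_{cb}(G)|_H=A_{cb}(H)$. The open mapping theorem for $A_{cb}(G)\to A_{cb}(H)$ would give bounded extensions $u_n\in A_{cb}(G)\subset M_{cb}A(G)$ again. Both contradict Theorem 2. Finally $A_{cb}(G)|_H\supseteq A(G)|_H=A(H)$, which is dense in $A_{cb}(H)$ by definition. $\square$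

## Computing multiplier norms by hand

The norm $\|\cdot\|_{cb}$ becomes concrete through a factorization. Inner products are linear in the first variable.

**(F1)** (Gilbert; Bożejko–Fendler; Jolissaint.) A continuous function $v$ on a locally compact group is in $M_{cb}A$ with $\|v\|_{cb}\le D$ if and only if there are maps $P,Q$ from the group into a Hilbert space $\mathcal H$ with
$$v(y^{-1}x)=\langle P(x),Q(y)\rangle,\qquad \|P(x)\|\le D^{1/2}\ \text{ and }\ \|Q(y)\|\le D^{1/2}\quad\text{for all }x,y .$$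

Each of the two maps separately is bounded by $D^{1/2}$. If the group is second countable we may take $\mathcal H$ separable and $P,Q$ weakly continuous. Indeed, project $P$ onto $\overline{\rm span}\,Q(G)$. This does not change $v$, and $x\mapsto\langle P(x),Q(y)\rangle=v(y^{-1}x)$ is continuous for each $y$; since $P$ is bounded and the $Q(y)$ span, $P$ is weakly continuous. A countable dense set of points $x$ then gives vectors $P(x)$ whose closed span contains all of $P(G)$, so $\overline{\rm span}\,P(G)$ is separable. Now project $Q$ onto it; by the same argument $Q$ becomes weakly continuous.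

**Examples.** (a) If $\pi$ is a continuous unitary representation and $v=\langle\pi(\cdot)\xi,\eta\rangle$, then $P(x)=\pi(x)\xi$, $Q(y)=\pi(y)\eta$ (after rescaling to equal norms) show $\|v\|_{cb}\le\|\xi\|\|\eta\|$. So $A(L)\subset M_{cb}A(L)$ contractively.

(b) On a discrete group, $P(x)=\delta_x$ and $Q(y)=\delta_{yg}$ give $\langle P(x),Q(y)\rangle=1$ exactly when $y^{-1}x=g$. So $\|\delta_g\|_{cb}\le1$.

(c) *Bumps.* Let $k\in C_c^\infty(G)$ with $\int|k|^2=1$, supported in a neighbourhood $\Omega$ of $e$. Write $\rho(w)f(x)=f(xw)$; since $G$ is unimodular this is a unitary representation on $L^2(G)$, equivalent to the left regular one. Then $v(w)=\langle\rho(w)k,k\rangle$ lies in $A(G)$, has norm at most $1$, satisfies $v(e)=1$, and vanishes off $\Omega^{-1}\Omega$. If $\Omega^{-1}\Omega$ meets $H$ only in $e$, then $w\mapsto v(g^{-1}w)$ extends $\delta_g$ to $G$, for $g\in H$, with norm at most $1$.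

By (c), a sum of $m$ distinct point masses extends with norm at most $m$. On a free subset the sum itself has norm at most $2$, whatever $m$ is.

**Lemma 3.** Let $H$ be a discrete group, let $E\subset H$ be a free basis of the subgroup $\Gamma$ it generates, and let $f:H\to\{0,1\}$ vanish off $E$. Then $\|f\|_{M_{cb}A(H)}\le2$.

*Proof.* **Step 1: a factorization on $\Gamma$.** Use reduced words in the basis $E$. For $x\ne e$ in $\Gamma$ let $x_{\rm last}\in E\cup E^{-1}$ be its last letter and $x'$ the word with this letter deleted. Define vectors in $\ell^2(\Gamma)$ by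
$$\xi_1(t)=f(t_{\rm last})\delta_{t'},\quad \eta_1(s)=\delta_s,\quad \xi_2(t)=\delta_t,\quad \eta_2(s)=f(s_{\rm last}^{-1})\delta_{s'},\quad \xi_1(e)=\eta_2(e)=0 .$$
We claim
$$f(s^{-1}t)=\langle\xi_1(t),\eta_1(s)\rangle+\langle\xi_2(t),\eta_2(s)\rangle\qquad(s,t\in\Gamma).$$
If $t'=s$, then $s^{-1}t=t_{\rm last}$ and the first term is $f(s^{-1}t)$; the second vanishes, since $s'=t$ is impossible by word length. If $s'=t$, then $s^{-1}t=s_{\rm last}^{-1}$ and the second term is $f(s^{-1}t)$ while the first vanishes. If neither holds, both terms vanish. Then also $s^{-1}t\notin E$: if $t=sg$ with $g\in E$, either the reduced word of $t$ is that of $s$ followed by $g$, so $t'=s$, or the word of $s$ ends in $g^{-1}$, so $s'=t$. The claim holds. The vectors $\xi_1(t)\oplus\xi_2(t)$ and $\eta_1(s)\oplus\eta_2(s)$ have norm at most $\sqrt2$, so (F1) with $D=2$ gives the bound on $\Gamma$.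

**Step 2: from $\Gamma$ to $H$.** Fix coset representatives and write $t=x\tau$, $s=y\sigma$ with $x,y$ representatives of $t\Gamma,s\Gamma$ and $\sigma,\tau\in\Gamma$. If $s\Gamma\ne t\Gamma$ then $f(s^{-1}t)=0$; otherwise $x=y$ and $f(s^{-1}t)=f(\sigma^{-1}\tau)$. Tensoring the vectors of Step 1 for $\tau$ and $\sigma$ with $\delta_{x\Gamma},\delta_{y\Gamma}\in\ell^2(H/\Gamma)$ gives the factorization on $H$, with the same norms. $\square$

**Why Herz's theorem does not give bounded extensions here.** Let $f$ be the indicator of $m$ elements $g$ of $E$. Let $q_g$ be the projection of $\ell^2(\Gamma)$ onto the span of the reduced words beginning with $g^{-1}$. The operators $\lambda(g)(1-q_g)$ have ranges in the spans of words beginning with $g$, which are mutually orthogonal, so their sum has norm at most $\sqrt m$. The operators $\lambda(g)q_g$ have mutually orthogonal initial spaces, so their sum has norm at most $\sqrt m$. So $\|\sum_g\lambda(g)\|\le2\sqrt m$; this also holds on $\ell^2(H)$, where $\lambda_H|_\Gamma$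 is a multiple of $\lambda_\Gamma$. Pairing with $f$ gives $m\le2\sqrt m\,\|f\|_{A(H)}$, so $\|f\|_{A(H)}\ge\sqrt m/2$, although $\|f\|_{cb}\le2$. An extension in $A(G)$ has $A(G)$-norm at least as large.

**The cyclic subgroup $\langle A\rangle\cong\mathbb Z$.** Here $M_{cb}A(\mathbb Z)$ is the algebra $B(\mathbb Z)$ of Fourier coefficient sequences of measures on the circle, normed by total variation, and $A(\mathbb Z)$ is the closed subspace coming from $L^1$. So $A_{cb}(\mathbb Z)=A(\mathbb Z)=A(G)|_{\mathbb Z}\subseteq A_{cb}(G)|_{\mathbb Z}\subseteq A_{cb}(\mathbb Z)$: no pathology. Theorem 10 treats all discrete subgroups.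

## What a weak* limit does not see

**(F2)** (De Cannière–Haagerup 1985, Prop. 1.10.) $M_{cb}A(G)$ is the dual, via integration, of the completion of $L^1(G)$ in the norm $\sup\{|\int\phi u|:\|u\|_{cb}\le1\}\le\|\phi\|_1$. Since $L^1(G)$ is separable, so is this predual. Hence every bounded sequence $u_n$ in $M_{cb}A(G)$ has a subsequence with $\int u_n\phi\to\int u_\infty\phi$ for all $\phi\in L^1(G)$, for some $u_\infty\in M_{cb}A(G)$.

**(F3)** Every $u\in M_{cb}A(G)$ has a limit at infinity (a given fact).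

These suggest a first attempt. Take a sequence $g_1,g_2,\dots$ in $H$ that is a free basis of the group it generates. The function $f=1_{\{g_2,g_4,\dots\}}$ has $\|f\|_{cb}\le2$ by Lemma 3 and no limit along $g_i\to\infty$, so by (F3) it has no extension in $M_{cb}A(G)$. So restriction is not surjective. This does not decide whether the range is closed, so truncate: the finitely supported $f_n=1_{\{g_i:\,i\le n,\ i\text{ even}\}}$ do extend. If extensions $u_n$ had $\|u_n\|_{cb}\le C$, take a weak* limit $u_\infty$, with limit $c$ at infinity. As $f_n\to f$ pointwise, one would like to conclude $u_\infty|_H=f$, a contradiction.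

This conclusion is where the attempt breaks. Weak* convergence tests against $L^1(G)$, and $H$ is a null set. Take bumps $v_n$ as in example (c) with supports shrinking to $e$. They have norm at most $1$ and $|v_n|\le1$, so $\int v_n\phi\to0$ for all $\phi\in L^1(G)$, yet $v_n(e)=1$ for all $n$.

What survives is this. Put $v_n=u_n-u_\infty$. It is bounded and weak* null, and
$$\lim_nv_n(g_i)=f(g_i)-u_\infty(g_i).$$
The first summand alternates between $0$ and $1$ and the second tends to $-c$, so $\limsup_i|\lim_nv_n(g_i)|\ge\max(|c|,|1-c|)\ge\frac12$. We must therefore bound how large the point values of a bounded, weak* null sequence can be at far away points.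

## Splitting a point value over directions of oscillation

A bounded sequence that tends to $0$ weakly but not pointwise must oscillate or concentrate, so it has high frequencies. High frequencies have directions. On a vector space, the plane wave $e^{-i\langle\zeta,X\rangle}$ has direction $[\zeta]$, the ray through $\zeta$. The idea is to split $\lim v_n(g)$ into a complex measure $m_g$ on the sphere $\mathbb S$ of rays in $\mathfrak g^*\setminus0$, where $\mathfrak g=\mathfrak{sl}_2(\mathbb R)$.

There are two ways to read off frequencies at $g$: from $Y\mapsto v_n(g\exp Y)$ and from $X\mapsto v_n(\exp(X)g)$. As $\exp(X)g=g\exp(\mathrm{Ad}(g)^{-1}X)$, a function looking like $e^{-i\langle\zeta,Y\rangle}$ in the first chart looks like $e^{-i\langle\zeta\circ\mathrm{Ad}(g)^{-1},X\rangle}$ in the second. So the second chart should give the image $n_g=(\tau_g)_*m_g$ under the homeomorphism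
$$\tau_g[\zeta]=[\zeta\circ\mathrm{Ad}(g)^{-1}]$$
of $\mathbb S$. On the other hand, by (F1), $v_n(gw)=\langle P_n(xw),Q_n(xg^{-1})\rangle$ for every $x$. The vector that is moved by $w$ does not depend on $g$, so by Cauchy–Schwarz $m_g$ should be dominated by a positive measure $\mu$ that does not depend on $g$. Likewise $v_n(wg)=\langle P_n(xwg),Q_n(x)\rangle$ should give a positive $\nu$, independent of $g$, dominating $n_g$. For $g$ far out, $\tau_g$ pushes almost all of $\mathbb S$ close to two points. So $m_g$ must sit on a small set for $\mu$, or $n_g$ on a small set for $\nu$. Using infinitely many different ways of going to infinity, the finite masses of $\mu$ and $\nu$ are exhausted.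

To make "the part of $\langle\rho(w)p,q\rangle$ in the directions selected by $h\in C^\infty(\mathbb S)$" precise, we need bounded operators $R_h$ built from $\rho$ that multiply like functions on $\mathbb S$, up to errors that weak* null sequences do not see. On the vector space $\mathfrak g$ the model is the Fourier multiplier with symbol $h$. We transplant it to $G$ by $\exp$ and cut it into dyadic pieces.

## The operators $R_h$

**Convolution operators.** For a finite complex measure $\mu$ on $G$ put $\rho(\mu)f(g)=\int f(gw)\,d\mu(w)$ on $L^2(G)$. Then $\rho(\mu)\rho(\nu)=\rho(\mu*\nu)$, $\|\rho(\mu)\|\le\|\mu\|$, and $\rho(\mu)^*=\rho(\mu^*)$, where $\mu^*$ is the complex conjugate of the image of $\mu$ under inversion. View $L^1(G)$ as the absolutely continuous measures, and let $I$ be the norm closure of $\rho(L^1(G))$, a $C^*$-algebra. Membership in $I$ is the class of errors we can ignore.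

**Transport by $\exp$.** For $f\in L^1(\mathfrak g)$ let $\exp_*f$ be the image of the measure $f\,dX$ under $\exp:\mathfrak g\to G$. The Jacobian of $\exp$ is real analytic and not identically $0$, hence nonzero almost everywhere. Near a point where it is nonzero, $\exp$ is a diffeomorphism, so preimages of null sets are null. Hence $\exp_*f\in L^1(G)$, and $\|\exp_*f\|\le\|f\|_1$.

**Fourier conventions.** For $b\in\mathcal S(\mathfrak g^*)$ put $\mathcal F^{-1}b(X)=(2\pi)^{-3}\int b(\zeta)e^{i\langle\zeta,X\rangle}d\zeta$. Then $\int_{\mathfrak g}\mathcal F^{-1}b(X)\,e^{-i\langle\zeta,X\rangle}dX=b(\zeta)$; in particular $\int\mathcal F^{-1}b=b(0)$.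

**Local coordinates.** Fix Euclidean norms on $\mathfrak g$ and $\mathfrak g^*$ and let $U_s=\{X\in\mathfrak g:|X|<s\}$. Let $\exp$ be a diffeomorphism of $U_{r_0}$ onto an open set, with inverse $\log$. Choose $r$ with $4r<r_0$ and $\exp(U_{4r})\exp(U_{4r})\subset\exp(U_{r_0})$, and put $X\circ Y=\log(\exp X\exp Y)$, smooth on $U_{4r}\times U_{4r}$. Let $\Lambda(Z,Y)=|\det D_Z(Z\circ(-Y))|$. The smooth function $X\circ Y-X-Y$ vanishes for $X=0$ and for $Y=0$, and $\Lambda(Z,0)=1$. So there is $C_0$ with
$$|X\circ Y-X-Y|\le C_0|X||Y|,\qquad|\Lambda(Z,Y)-1|\le C_0|Y|\qquad(X,Y,Z\in U_{3r}).$$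
Shrinking $r$ keeps these inequalities, so we may assume $C_0r\le\frac12$. Then $U_r\circ U_r\subset U_{3r}$, because $2r+C_0r^2<3r$, and $\Lambda\ge\frac12$ on $U_{3r}\times U_r$.

**Dyadic pieces.** Fix an even real $\kappa\in C_c^\infty(U_r)$ with $\kappa=1$ near $0$, and a real $\chi_0\in C_c^\infty(\mathfrak g^*)$ with $\chi_0(\zeta)=1$ for $|\zeta|\le1$ and $\chi_0(\zeta)=0$ for $|\zeta|\ge2$. For $j,N\ge0$ put
$$\beta_j(\zeta)=\chi_0(2^{-j-1}\zeta)-\chi_0(2^{-j}\zeta),\qquad\gamma_N=\sum_{j\le N}\beta_j=\chi_0(2^{-N-1}\,\cdot)-\chi_0 .$$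
Then $\beta_j\ne0$ only for $2^j<|\zeta|<2^{j+2}$, so $\beta_i\beta_j=0$ for $|i-j|\ge2$. View $h\in C^\infty(\mathbb S)$ as a function on $\mathfrak g^*\setminus0$, homogeneous of degree $0$, and put
$$K_{h,j}=\mathcal F^{-1}(\beta_jh)=2^{3j}\psi_h(2^j\,\cdot),\quad\psi_h=\mathcal F^{-1}(\beta_0h)\in\mathcal S(\mathfrak g),\qquad T_{h,j}=\exp_*(\kappa K_{h,j})\in L^1(G).$$
For example, a plane wave sees exactly the symbol: $\sum_{j\le N}\int K_{h,j}(X)e^{-i\langle\zeta,X\rangle}dX=\gamma_N(\zeta)h(\zeta)=h(\zeta)$ once $2\le|\zeta|\le2^{N+1}$.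

We have $\int K_{h,j}=(\beta_jh)(0)=0$. Since $\overline{K_{h,j}(-X)}=K_{\bar h,j}(X)$ and $\kappa$ is real and even, $T_{h,j}^*=T_{\bar h,j}$. Since $1-\kappa$ vanishes near $0$ and $\psi_h$ is a Schwartz function, scaling gives
$$\|(1-\kappa)K_{h,j}\|_1+\|\nabla((1-\kappa)K_{h,j})\|_1+\int|Y||K_{h,j}(Y)|\,dY\le C2^{-j},\qquad\|K_{h,j}\|_1\le C.\tag{1}$$
Indeed the first two terms are $O(2^{-jm})$ for every $m$, being tails of $\psi_h$ and $\nabla\psi_h$ over $|Y|\ge2^j\delta$ times at most $2^j$. The third is $2^{-j}\int|Y||\psi_h|$.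

The next lemma says that convolution on $G$ of two pieces agrees with convolution on the vector space $\mathfrak g$, up to an error governed by the *larger* frequency.

**Lemma 4.** For $h,h'\in C^\infty(\mathbb S)$ there is $C$ with
$$\|T_{h,i}*T_{h',j}-\exp_*(K_{h,i}*K_{h',j})\|\le C\,2^{-\max(i,j)}\qquad(i,j\ge0),$$
where $K_{h,i}*K_{h',j}=\mathcal F^{-1}(\beta_i\beta_jhh')$ is the convolution on the vector space $\mathfrak g$.

*Proof.* Passing to adjoints turns the pair $(h,i),(h',j)$ into $(\bar h',j),(\bar h,i)$, so we may assume $i\le j$. Put $K=K_{h,i}$, $K'=K_{h',j}$, $F=\kappa K$, $F'=\kappa K'$. Constants do not depend on $i,j$.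

**Step 1: write the product on $G$ as a density on $\mathfrak g$.** The measure $T_{h,i}*T_{h',j}$ is the image under $\exp$ of the image of $F(X)F'(Y)\,dX\,dY$ under $(X,Y)\mapsto X\circ Y$. For fixed $Y\in U_r$ the map $X\mapsto X\circ Y$ sends $U_r$ into $U_{3r}$, and $(X\circ Y)\circ(-Y)=X$, so it is injective with inverse $Z\mapsto Z\circ(-Y)$. Conversely, if $Z\in U_{3r}$ and $Z\circ(-Y)\in U_r$, then $Z=(Z\circ(-Y))\circ Y$ is in its image. Substituting $X=Z\circ(-Y)$, $dX=\Lambda(Z,Y)\,dZ$, the image on $\mathfrak g$ has density, supported in $U_{3r}$,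
$$G_1(Z)=\int F(Z\circ(-Y))\,\Lambda(Z,Y)\,F'(Y)\,dY .$$
We compare it with $F*F'(Z)=\int F(Z-Y)F'(Y)\,dY$, also supported in $U_{3r}$.

**Step 2: remove the Jacobian.** On $U_{3r}\times U_r$ we have $|\Lambda-1|\le C_0|Y|\le2C_0|Y|\Lambda$. So replacing $\Lambda$ by $1$ changes $G_1$ in $L^1$ by at most
$$2C_0\int|Y||F'(Y)|\Big(\int|F(Z\circ(-Y))|\Lambda(Z,Y)\,dZ\Big)dY\le2C_0\|F\|_1\int|Y||F'(Y)|\,dY\le C2^{-j}.$$

**Step 3: replace $Z\circ(-Y)$ by $Z-Y$.** For $Z\in U_{3r}$ and $Y\in U_r$ we have $|Z\circ(-Y)-(Z-Y)|\le C_0|Z||Y|\le\frac32|Y|$. So every $W$ on the segment between these two points satisfies $|Z-W|\le\frac52|Y|\le3|Y|$, and, because $i\le j$,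
$$1+2^i|Z|\le1+2^i|W|+3\cdot2^j|Y|\le3(1+2^i|W|)(1+2^j|Y|).$$
Since $F=\kappa\,2^{3i}\psi_h(2^i\cdot)$ with $\psi_h$ Schwartz, $|\nabla F(W)|\le C2^{4i}(1+2^i|W|)^{-5}$. By the mean value inequality
$$|F(Z\circ(-Y))-F(Z-Y)|\le C|Z||Y|\,2^{4i}(1+2^i|Z|)^{-5}(1+2^j|Y|)^5 .$$
In dimension $3$, $\int|Z|2^{4i}(1+2^i|Z|)^{-5}dZ=2^{4i-i-3i}\int|z|(1+|z|)^{-5}dz<\infty$, independent of $i$. Also $\int|Y|(1+2^j|Y|)^5|F'(Y)|\,dY\le C2^{-j}$. So this replacement costs at most $C2^{-j}$ in $L^1$, and $\|G_1-F*F'\|_1\le C2^{-j}$.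

**Step 4: remove the cut-off $\kappa$.** Write $F*F'-K*K'=F*(F'-K')+(F-K)*K'$. By (1) the first term has $L^1$-norm at most $\|F\|_1\|(1-\kappa)K'\|_1\le C2^{-j}$. As $\int K'=0$, the second equals $\int[(F-K)(Z-Y)-(F-K)(Z)]K'(Y)\,dY$, with $L^1$-norm at most $\|\nabla(F-K)\|_1\int|Y||K'(Y)|\,dY\le C2^{-j}$. Apply the contraction $\exp_*$. $\square$

We use the following theorem to sum the pieces.

**(F4)** (Cotlar–Stein.) If $\sup_i\sum_j\|A_i^*A_j\|^{1/2}\le M$ and $\sup_i\sum_j\|A_iA_j^*\|^{1/2}\le M$, then $\sum_jA_j$ converges strongly to an operator of norm at most $M$.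

**Proposition 5.** Let $h,h'\in C^\infty(\mathbb S)$.

1. $R_h:=\sum_j\rho(T_{h,j})$ converges strongly to a bounded operator; $R_h$ is linear in $h$, and $R_h^*=R_{\bar h}$.
2. $R_hR_{h'}-R_{hh'}\in\rho(L^1(G))$.
3. $R_1-1\in\rho(L^1(G))$.
4. $R_hI\subset I$ and $IR_h\subset I$.

*Proof.* **A preliminary limit.** If $b\in C_c^\infty(\mathfrak g^*)$, then
$$\rho\big(\exp_*(2^{3N}(\mathcal F^{-1}b)(2^N\,\cdot))\big)\to b(0)\,1\quad\text{strongly as }N\to\infty.\tag{2}$$
Indeed these measures have bounded total variation and total mass $b(0)$, and their mass outside any neighbourhood of $e$ tends to $0$. So $\int\|\rho(w)f-f\|\,d|\mu_N|(w)\to0$ for every $f\in L^2(G)$. The same holds if the function is first multiplied by $\kappa$, since then the total mass tends to $b(0)$.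

**Part 1: almost orthogonality.** Put $A_j=\rho(T_{h,j})$. Then $A_i^*A_j=\rho(T_{\bar h,i}*T_{h,j})$ and $A_iA_j^*=\rho(T_{h,i}*T_{\bar h,j})$. For $|i-j|\ge2$ the corresponding convolutions on $\mathfrak g$ vanish, as $\beta_i\beta_j=0$, so Lemma 4 bounds both norms by $C2^{-\max(i,j)}$. For $|i-j|\le1$ they are at most $C$. Since $\sup_i\sum_j2^{-\max(i,j)/2}<\infty$, (F4) applies. Linearity is clear. The same applies to $\sum_jA_j^*=\sum_j\rho(T_{\bar h,j})$, which therefore converges strongly to $R_{\bar h}$; its weak limit is $R_h^*$.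

**Part 2: multiplicativity modulo $\rho(L^1)$.** Strongly convergent sequences are bounded, so products of partial sums converge strongly to the product. Hence $R_hR_{h'}-R_{hh'}$ is the strong limit of $\rho(\mu_N)$ with $\mu_N=\sum_{i,j\le N}T_{h,i}*T_{h',j}-\sum_{j\le N}T_{hh',j}$. Since $\sum_{i,j\le N}K_{h,i}*K_{h',j}=\mathcal F^{-1}(\gamma_N^2hh')$ and $\sum_{j\le N}K_{hh',j}=\mathcal F^{-1}(\gamma_Nhh')$,
$$\mu_N=\sum_{i,j\le N}\big(T_{h,i}*T_{h',j}-\exp_*(K_{h,i}*K_{h',j})\big)+\exp_*\mathcal F^{-1}\big((\gamma_N^2-\gamma_N)hh'\big)+\sum_{j\le N}\exp_*\big((1-\kappa)K_{hh',j}\big).$$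
The first sum converges in $L^1(G)$ by Lemma 4, because $\sum_{i,j}2^{-\max(i,j)}<\infty$. The last converges in $L^1(G)$ by (1). For the middle term, $\chi_0(2^{-N-1}\cdot)=1$ where $\chi_0\neq0$, so $\chi_0(2^{-N-1}\cdot)\chi_0=\chi_0$ and expanding the square gives
$$\gamma_N^2-\gamma_N=(\chi_0^2-\chi_0)+(\chi_0^2-\chi_0)(2^{-N-1}\,\cdot).$$
Put $b=(\chi_0^2-\chi_0)hh'$. It vanishes near $0$, so $b\in C_c^\infty(\mathfrak g^*)$. By homogeneity of $hh'$ the middle term is the fixed element $\exp_*\mathcal F^{-1}b$ of $L^1(G)$ plus $\exp_*(2^{3(N+1)}(\mathcal F^{-1}b)(2^{N+1}\cdot))$. By (2), $\rho$ of the latter tends strongly to $b(0)1=0$. So the strong limit lies in $\rho(L^1(G))$.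

**Part 3: the unit.** Here $\sum_{j\le N}T_{1,j}=\exp_*\big(\kappa\,2^{3(N+1)}(\mathcal F^{-1}\chi_0)(2^{N+1}\,\cdot)\big)-\exp_*(\kappa\mathcal F^{-1}\chi_0)$. By (2) with the factor $\kappa$, and $\chi_0(0)=1$, we get $R_1=1-\rho(\exp_*(\kappa\mathcal F^{-1}\chi_0))$.

**Part 4: $I$ is preserved.** Let $\phi\in C_c^\infty(G)$. Then $R_h\rho(\phi)=\sum_j\rho(T_{h,j}*\phi)$ strongly, where
$$T_{h,j}*\phi=T_{h,j}(G)\,\phi+\int\kappa K_{h,j}(X)\,\big[\phi(\exp(-X)\,\cdot)-\phi\big]\,dX .$$
As $\int K_{h,j}=0$, (1) gives $|T_{h,j}(G)|=|\int(\kappa-1)K_{h,j}|\le C2^{-j}$. Also $\|\phi(\exp(-X)\,\cdot)-\phi\|_1\le C|X|$ for $X\in U_r$. So by (1) $\|T_{h,j}*\phi\|_1\le C2^{-j}$, and the series converges in norm, in $\rho(L^1(G))$. Since the $\rho(\phi)$ are dense in $I$, $R_hI\subset I$. Taking adjoints, $IR_{\bar h}\subset I$ for all $h$. $\square$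

**The symbol map.** Let $\mathfrak A$ be the unital $C^*$-algebra generated by $I$ and all $R_h$. By part 4, $I$ is a closed two-sided ideal of $\mathfrak A$. By parts 1–3, $h\mapsto R_h+I$ is a unital $*$-homomorphism $C^\infty(\mathbb S)\to\mathfrak A/I$. It is contractive for the sup norm: if $|h|<\lambda$ everywhere, then $\lambda^2-|h|^2=k^2$ with $k$ real and smooth, so $\lambda^21-R_h^*R_h\in R_k^*R_k+I$ and $\|R_h+I\|\le\lambda$. Hence it extends to a unital $*$-homomorphism $C(\mathbb S)\to\mathfrak A/I$.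

**Pairing formula.** Let $\mathcal H$ be a Hilbert space, $p,q\in L^2(G;\mathcal H)=L^2(G)\otimes\mathcal H$ and $F(w)=\langle(\rho(w)\otimes1)p,q\rangle$. The partial sums defining $R_h$ are bounded and strongly convergent, so this persists after tensoring with $1$, and
$$\langle(R_h\otimes1)p,q\rangle=\lim_N\sum_{j\le N}\int F\,dT_{h,j}=\lim_N\int_{\mathfrak g}\kappa(X)\,\mathcal F^{-1}(\gamma_Nh)(X)\,F(\exp X)\,dX.\tag{3}$$

## Two measures that control all point values

We use ultraproducts. For Hilbert spaces $\mathcal K_n$ and a free ultrafilter $\mathcal U$ on $\mathbb N$, the ultraproduct consists of classes $[x_n]$ of bounded sequences $x_n\in\mathcal K_n$, with $\langle[x_n],[y_n]\rangle=\lim_{\mathcal U}\langle x_n,y_n\rangle$ and null vectors divided out. For instance, if all $\mathcal K_n$ are equal and $(x_n)$ is orthonormal, then $[x_n]$ is a unit vector orthogonal to every constant sequence: the ultraproduct keeps what a weak limit loses.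

**Proposition 6.** Let $v_n\in M_{cb}A(G)$, $\|v_n\|_{cb}\le D$, $\int v_n\phi\to0$ for all $\phi\in L^1(G)$, and let $\mathcal U$ be a free ultrafilter on $\mathbb N$. There are positive Borel measures $\mu,\nu$ on $\mathbb S$ of mass at most $D$ and, for every $g\in G$, a complex measure $m_g$ on $\mathbb S$ with
$$m_g(\mathbb S)=\lim_{\mathcal U}v_n(g),\qquad|m_g|(\Omega)\le D^{1/2}\mu(\Omega)^{1/2},\qquad|m_g|(\tau_g^{-1}\Omega)\le D^{1/2}\nu(\Omega)^{1/2}\qquad(\Omega\text{ Borel}).$$

*Proof.* **Step 1: realize $v_n(gw)$ and $v_n(wg)$ as coefficients of $\rho\otimes 1$.** Take $P_n,Q_n:G\to\mathcal H_n$ for $v_n$ as in (F1), weakly continuous, with $\mathcal H_n$ separable and $\|P_n(x)\|\le D^{1/2}$, $\|Q_n(y)\|\le D^{1/2}$. Fix $k\in C_c^\infty(G)$ with $\int|k|^2=1$ and put $\mathbf k(w)=\int k(xw)\overline{k(x)}\,dx\in C_c^\infty(G)$, so $\mathbf k(e)=1$. In $L^2(G;\mathcal H_n)$ define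
$$p_n(x)=k(x)P_n(x),\quad q_n(x)=k(x)Q_n(x),\quad q_{n,g}(x)=k(x)Q_n(xg^{-1}),\quad p_{n,g}(x)=k(x)P_n(xg).$$
All have norm at most $D^{1/2}$. Writing $\rho(w)$ for $\rho(w)\otimes1$, and using $(xg^{-1})^{-1}xw=gw$ and $x^{-1}xwg=wg$,
$$F_n(w):=\langle\rho(w)p_n,q_{n,g}\rangle=\mathbf k(w)v_n(gw),\qquad F_n'(w):=\langle\rho(w)p_{n,g},q_n\rangle=\mathbf k(w)v_n(wg).\tag{4}$$
The vectors $p_n$ and $q_n$ do not depend on $g$.

**Step 2: pass to the ultraproduct; the ideal $I$ becomes invisible.** Let $\mathcal K$ be the ultraproduct of the $L^2(G;\mathcal H_n)$, let $\Pi(a)[x_n]=[(a\otimes1)x_n]$ for $a\in\mathfrak A$, and let $p,q,q_g,p_g\in\mathcal K$ be the classes of the sequences above. For $\phi\in L^1(G)$, (4) gives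
$$\langle\rho(\phi)p_n,q_{n,g}\rangle=\int\phi(w)\mathbf k(w)v_n(gw)\,dw=\int(\phi\mathbf k)(g^{-1}w)\,v_n(w)\,dw\to0,$$
and in the same way, by right translation, $\langle\rho(\phi)p_{n,g},q_n\rangle\to0$. By density of $\rho(L^1(G))$ in $I$,
$$\langle\Pi(b)p,q_g\rangle=0=\langle\Pi(b)p_g,q\rangle\qquad(b\in I).\tag{5}$$

**Step 3: a spectral measure on $\mathbb S$.** Let $\Theta$ be the projection onto $\overline{\Pi(I)\mathcal K}$. Since $I$ is an ideal, $\Theta$ commutes with $\Pi(\mathfrak A)$. For a contractive approximate unit $(e_\lambda)$ of $I$, $\Pi(e_\lambda)\to\Theta$ strongly: this is clear on $\Pi(I)\mathcal K$, and $\Pi(e_\lambda)$ vanishes on its orthogonal complement. On $(1-\Theta)\mathcal K$ the representation $\Pi$ kills $I$. So $h\mapsto\Pi(R_h)|_{(1-\Theta)\mathcal K}$ factors through $\mathfrak A/I$ and extends to a unital $*$-representation of $C(\mathbb S)$. Let $\Sigma$ be its spectral measure. By (5), as $R_he_\lambda\in I$, $\langle\Pi(R_h)\Theta p,q_g\rangle=\lim_\lambda\langle\Pi(R_he_\lambda)p,q_g\rangle=0$.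 Hence
$$\lim_{\mathcal U}\langle R_hp_n,q_{n,g}\rangle=\int h\,dm_g,\qquad m_g(\Omega)=\langle\Sigma(\Omega)(1-\Theta)p,(1-\Theta)q_g\rangle,$$
and likewise $\lim_{\mathcal U}\langle R_hp_{n,g},q_n\rangle=\int h\,dn_g$ with $n_g(\Omega)=\langle\Sigma(\Omega)(1-\Theta)p_g,(1-\Theta)q\rangle$.

**Step 4: domination, and the total mass.** Put $\mu(\Omega)=\|\Sigma(\Omega)(1-\Theta)p\|^2$ and $\nu(\Omega)=\|\Sigma(\Omega)(1-\Theta)q\|^2$. They have mass at most $D$ and do not depend on $g$. For a finite Borel partition $\Omega=\bigsqcup\Omega_l$,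
$$\sum_l|m_g(\Omega_l)|\le\sum_l\|\Sigma(\Omega_l)(1-\Theta)p\|\,\|\Sigma(\Omega_l)(1-\Theta)q_g\|\le\mu(\Omega)^{1/2}D^{1/2},$$
so $|m_g|(\Omega)\le D^{1/2}\mu(\Omega)^{1/2}$. In the same way $|n_g|(\Omega)\le D^{1/2}\nu(\Omega)^{1/2}$. Take $h=1$: since $R_1-1\in I$, (5) gives $m_g(\mathbb S)=\lim_{\mathcal U}\langle p_n,q_{n,g}\rangle=\lim_{\mathcal U}F_n(e)=\lim_{\mathcal U}v_n(g)$.

**Step 5: the transport rule $n_g=(\tau_g)_*m_g$.** Once this is known, $|m_g|(\tau_g^{-1}\Omega)=|n_g|(\Omega)$ because $\tau_g$ is a homeomorphism, and the proof is complete. For $h\in C^\infty(\mathbb S)$ put $h^g=h\circ\tau_g$. We must show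
$$\lim_{\mathcal U}\big(\langle R_hp_{n,g},q_n\rangle-\langle R_{h^g}p_n,q_{n,g}\rangle\big)=0.\tag{6}$$
For a function $b$ on $\mathfrak g^*$ (or $\mathfrak g^*\setminus0$) write $b^g(\zeta)=b(\zeta\circ\mathrm{Ad}(g)^{-1})$. As $\det\mathrm{Ad}(g)=1$, $(\mathcal F^{-1}b)\circ\mathrm{Ad}(g)=\mathcal F^{-1}(b^g)$ for $b\in C_c^\infty(\mathfrak g^*)$. Compute the first term of (6) by (3) and (4), use $\exp(X)g=g\exp(\mathrm{Ad}(g)^{-1}X)$, and substitute $X=\mathrm{Ad}(g)Y$. Compute the second by (3) and (4) directly. The difference in (6) is $\lim_N\int_{\mathfrak g}r_N(Y)\,v_n(g\exp Y)\,dY$ with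
$$r_N=c_1\mathcal F^{-1}(\gamma_N^gh^g)-c_2\mathcal F^{-1}(\gamma_Nh^g),$$
$$c_1(Y)=\kappa(\mathrm{Ad}(g)Y)\,\mathbf k(\exp\mathrm{Ad}(g)Y),\qquad c_2(Y)=\kappa(Y)\,\mathbf k(\exp Y).$$
Put $d=(\chi_0^g-\chi_0)h^g$. Both $\chi_0^g$ and $\chi_0$ are $1$ near $0$, so $d\in C_c^\infty(\mathfrak g^*)$ vanishes near $0$. By homogeneity, $(\gamma_N^g-\gamma_N)h^g=d(2^{-N-1}\cdot)-d$. Also $\gamma_N^gh^g=\sum_{j\le N}(\beta_0^gh^g)(2^{-j}\cdot)$. So, with $\psi=\mathcal F^{-1}(\beta_0^gh^g)\in\mathcal S(\mathfrak g)$,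
$$r_N=(c_1-c_2)\sum_{j\le N}2^{3j}\psi(2^j\,\cdot)\;-\;c_2\mathcal F^{-1}d\;+\;c_2\,2^{3(N+1)}(\mathcal F^{-1}d)(2^{N+1}\,\cdot).$$
The functions $c_1,c_2\in C_c^\infty(\mathfrak g)$ agree at $0$, so $|c_1(Y)-c_2(Y)|\le C|Y|$. The $j$-th summand then has $L^1$-norm at most $C\int|Y|2^{3j}|\psi(2^jY)|\,dY\le C2^{-j}$, and the sum converges in $L^1(\mathfrak g)$. For fixed $n$, the integral of the last term against the bounded continuous function $Y\mapsto v_n(g\exp Y)$ tends, as $N\to\infty$, to $c_2(0)v_n(g)\int\mathcal F^{-1}d=c_2(0)v_n(g)d(0)=0$. So the difference in (6) equals $\int_{\mathfrak g}r(Y)\,v_n(g\exp Y)\,dY$ with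
$$r=(c_1-c_2)\sum_{j\ge0}2^{3j}\psi(2^j\,\cdot)-c_2\mathcal F^{-1}d\in L^1(\mathfrak g),$$
which does not depend on $n$. As $\exp_*r\in L^1(G)$, this is $\int v_n(gw)\,d(\exp_*r)(w)\to0$. $\square$

## The action on directions collapses at infinity

Identify $\mathfrak g^*$ with $\mathfrak g$ by the trace form, $Z\leftrightarrow\mathrm{tr}(Z\,\cdot)$. Since $\mathrm{tr}(Zg^{-1}Xg)=\mathrm{tr}(gZg^{-1}X)$, we get $\tau_g[Z]=[gZg^{-1}]$. Let $J=\begin{pmatrix}0&1\\-1&0\end{pmatrix}$. For a rank one matrix $M=ab^T$ put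
$$N_M=a(Ja)^T,\qquad\ell_M(Z)=b^TZJb,\qquad C_M=\{[Z]\in\mathbb S:\ell_M(Z)=0\}.$$
Replacing $(a,b)$ by $(ta,t^{-1}b)$ multiplies $N_M$ and $\ell_M$ by positive numbers, so $[N_M]$ and $C_M$ are well defined. As $(Ja)^Ta=0$, $N_M$ is nonzero, traceless and nilpotent, with image $\operatorname{im}M$. Since $\ker M=b^\perp=\mathbb RJb$, the condition $b^TZJb=0$ says $ZJb\in\mathbb RJb$. So
$$C_M=\{[Z]:\ker M\text{ is an eigenline of }Z\}.$$

**Example.** Let $g_i=B^iAB^i$. Multiplying out,
$$B^iAB^i=\begin{pmatrix}1+4i&2\\4i+8i^2&1+4i\end{pmatrix},\qquad\frac{g_i}{8i^2}\to M=\begin{pmatrix}0&0\\1&0\end{pmatrix}=e_2e_1^T .$$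
Here $N_M=e_2(Je_2)^T=e_2e_1^T$, and for $Z=\begin{pmatrix}x&y\\z&-x\end{pmatrix}$ we find $\ell_M(Z)=-y$. So $C_M$ is the circle of lower triangular directions. Directions with $y\neq0$ are pushed by $\tau_{g_i}$ towards $\pm[e_2e_1^T]$; the next proof shows this in general.

**Corollary 7.** In Proposition 6, let $g_i\in G$, $c_i>0$ with $g_i/c_i\to M$, $\operatorname{rank}M=1$. Then
$$\limsup_i\big|\lim_{\mathcal U}v_n(g_i)\big|\le D^{1/2}\big(\mu(C_M)^{1/2}+\nu(\{\pm[N_M]\})^{1/2}\big).$$

*Proof.* **Step 1: the limit of $\tau_{g_i}$.** For $g\in G$, $g^{-1}=\mathrm{adj}(g)$, and $\mathrm{adj}(M)=JM^TJ^{-1}$ for every $2\times2$ matrix. As $J^{-1}=J^T$, $\mathrm{adj}(ab^T)=(Jb)(Ja)^T$. So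
$$c_i^{-2}g_iZg_i^{-1}\to MZ\,\mathrm{adj}(M)=a\,(b^TZJb)\,(Ja)^T=\ell_M(Z)N_M$$
uniformly for bounded $Z$.

**Step 2: split the sphere.** Let $W\supset C_M$ and $O\supset\{\pm[N_M]\}$ be open in $\mathbb S$. On the compact set $\mathbb S\setminus W$ (with unit representatives) $|\ell_M|$ is bounded below, so by Step 1 $\tau_{g_i}(\mathbb S\setminus W)\subset O$ for large $i$. Then $\mathbb S=W\cup\tau_{g_i}^{-1}O$ and, by Proposition 6,
$$\big|\lim_{\mathcal U}v_n(g_i)\big|=|m_{g_i}(\mathbb S)|\le|m_{g_i}|(W)+|m_{g_i}|(\tau_{g_i}^{-1}O)\le D^{1/2}\big(\mu(W)^{1/2}+\nu(O)^{1/2}\big).$$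
Let $W$ and $O$ decrease to the closed sets $C_M$ and $\{\pm[N_M]\}$. $\square$

## Counting kernels and images

For a single sequence, Corollary 7 together with the lower bound $\frac12$ from the failed attempt gives no contradiction, since $D$ may be large. With infinitely many limit matrices $M_k$, the sets $C_{M_k}$ and $\{\pm[N_{M_k}]\}$ cannot all be charged.

**Proposition 8.** Let $H\le G$ be discrete and let $E=\{g_{k,i}:k,i\ge1\}\subset H$ (distinct elements) be a free basis of the subgroup it generates. Suppose for every $k$ there are $c_{k,i}>0$ with $g_{k,i}\to\infty$ and $g_{k,i}/c_{k,i}\to M_k$ as $i\to\infty$, where $\operatorname{rank}M_k=1$, the lines $\operatorname{im}M_k$ are pairwise distinct, and the lines $\ker M_k$ are pairwise distinct. Let $f_n=\sum\{\delta_{g_{k,i}}:k,i\le n,\ i\text{ even}\}$. Then $\|f_n\|_{M_{cb}A(H)}\le2$, and if $u_n\in M_{cb}A(G)$ satisfy $u_n|_H=f_n$ for all $n$, then $\sup_n\|u_n\|_{cb}=\infty$.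

*Proof.* The norm bound is Lemma 3. Suppose $\|u_n\|_{cb}\le C$ and $u_n|_H=f_n$ for all $n$.

**Step 1: a weak* null sequence with large point values.** By (F2), after passing to a subsequence, $\int u_n\phi\to\int u_\infty\phi$ for all $\phi\in L^1(G)$, with $u_\infty\in M_{cb}A(G)$. By (F3), $u_\infty\to c$ at infinity. Put $v_n=u_n-u_\infty$ and let $D$ bound $\|v_n\|_{cb}$, so that Proposition 6 applies with some free ultrafilter $\mathcal U$. Let $\epsilon_i=1$ for $i$ even and $\epsilon_i=0$ for $i$ odd. For each $(k,i)$ and all large $n$,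
$$v_n(g_{k,i})=\eta_{k,i}:=\epsilon_i-u_\infty(g_{k,i}).$$
Since $u_\infty(g_{k,i})\to c$ as $i\to\infty$, $\limsup_i|\eta_{k,i}|\ge\max(|1-c|,|c|)\ge\frac12$ for every $k$.

**Step 2: exhaust the masses of $\mu$ and $\nu$.** By Corollary 7,
$$\tfrac12\le D^{1/2}\big(\mu(C_{M_k})^{1/2}+\nu(\{\pm[N_{M_k}]\})^{1/2}\big)\qquad\text{for all }k.$$
A nonzero traceless real $2\times2$ matrix has at most two eigenlines, since three would make it scalar. The lines $\ker M_k$ are distinct, so each $[Z]\in\mathbb S$ lies in at most two of the sets $C_{M_k}$, and $\sum_k\mu(C_{M_k})\le2\mu(\mathbb S)\le2D$. The images of the $N_{M_k}$ are the distinct lines $\operatorname{im}M_k$, so the sets $\{\pm[N_{M_k}]\}$ are disjoint and $\sum_k\nu(\{\pm[N_{M_k}]\})\le D$. So the right side tends to $0$ as $k\to\infty$, a contradiction. $\square$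

It remains to find such a family in $\mathbb F_2$.

**Lemma 9.** If $A,B$ freely generate a free group, the elements $g_{k,i}=A^kB^iAB^iA^k$ $(k,i\ge1)$ are distinct and $E=\{g_{k,i}\}$ is a free basis of $\langle E\rangle$.

*Proof.* We show that the central letter of each factor survives in every product. For formal letters $w=g_{k,i}^{\pm1}$ write $w=\alpha_w\,c_w\,\beta_w$, where
$$g_{k,i}:\ \alpha_w=A^kB^i,\ c_w=A,\ \beta_w=B^iA^k;\qquad g_{k,i}^{-1}:\ \alpha_w=A^{-k}B^{-i},\ c_w=A^{-1},\ \beta_w=B^{-i}A^{-k}.$$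
Let $w,w'$ be letters with indices $(k,i),(l,j)$, with $w'$ not the formal inverse of $w$. If both exponents are $+1$, then $\beta_w\alpha_{w'}=B^iA^{k+l}B^j$. If both are $-1$, it is $B^{-i}A^{-k-l}B^{-j}$. If they differ, then $(k,i)\ne(l,j)$, and it is $B^{\pm i}A^{\pm(k-l)}B^{\mp j}$ when $k\ne l$, or $B^{\pm(i-j)}$ with $i\ne j$ when $k=l$. In each case it is a nonempty reduced word beginning and ending with a nonzero power of $B$. Now let $m\ge1$ and consider $w_1\cdots w_m$ with $w_{s+1}$ never the formal inverse of $w_s$: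
$$\alpha_{w_1}\,c_{w_1}\,(\beta_{w_1}\alpha_{w_2})\,c_{w_2}\cdots(\beta_{w_{m-1}}\alpha_{w_m})\,c_{w_m}\,\beta_{w_m}.$$
As $\alpha_{w_1}$ ends and $\beta_{w_m}$ begins with a nonzero power of $B$, every $c_{w_s}=A^{\pm1}$ stands between powers of $B$ and survives reduction. So the product is not $e$. For $m=2$ this also shows that the $g_{k,i}$ are distinct. $\square$

**Proof of Theorem 2.** Let $A,B$ be the two matrices of the opening and $E$ as in Lemma 9. By the example before Corollary 7, $B^iAB^i/8i^2\to e_2e_1^T$, so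
$$\frac{g_{k,i}}{8i^2}\xrightarrow[i\to\infty]{}M_k=A^ke_2\,e_1^TA^k=\begin{pmatrix}2k\\1\end{pmatrix}\begin{pmatrix}1&2k\end{pmatrix}.$$
So $g_{k,i}\to\infty$ as $i\to\infty$, and the lines $\operatorname{im}M_k=\mathbb R(2k,1)^T$ and $\ker M_k=\mathbb R(2k,-1)^T$ are each pairwise distinct. Proposition 8 gives Theorem 2, and hence Theorem 1. $\blacksquare$

## Amenability decides the question for discrete subgroups

The following complement is not needed for Theorem 1. Discrete subgroups are closed, so Herz's theorem applies.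

**Theorem 10.** For a discrete subgroup $H$ of $G$ the following are equivalent: (i) $M_{cb}A(G)|_H$ is closed in $M_{cb}A(H)$; (ii) $A_{cb}(G)|_H=A_{cb}(H)$; (iii) $H$ is amenable. If $H$ is amenable and infinite, then $M_{cb}A(G)|_H=A(H)\oplus\mathbb C1$.

Let $B(L)$ be the Fourier–Stieltjes algebra of $L$, the coefficient functions of continuous unitary representations. We use the standard facts that $A(L)$ is closed in $B(L)$ and that $M_{cb}A(L)=B(L)$ isometrically if $L$ is amenable.

**Step 1: if $H$ is not amenable, (i) and (ii) fail.** We find in $H$ a family as in Proposition 8. First, $H$ is non-elementary, that is, it has no finite orbit in the hyperbolic plane together with its boundary $P^1(\mathbb R)$. A finite orbit in the plane would give a fixed point there, the centre of the smallest disc containing the orbit. A finite orbit of at least three boundary points would give a finite index subgroup fixing three lines, hence inside $\{\pm1\}$, so $H$ would be finite. In the remaining cases $H$ stabilizes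 a boundary point or a pair of boundary points. The stabilizers of a point of the plane (compact), of a boundary point (solvable) and of a pair of boundary points (with an abelian subgroup of index at most $2$) are closed amenable groups. So in all cases $H$ would be amenable.

Hence $H$ contains hyperbolic $A_0,B_0$ without common fixed points (Beardon, *The Geometry of Discrete Groups*, §5.1). Let $a^\pm,b^\pm\in P^1(\mathbb R)$ be their attracting and repelling lines, four distinct points, with pairwise disjoint open neighbourhoods $U_{a^\pm},U_{b^\pm}$. For large $m$, $A=A_0^m$ maps the complement of $U_{a^-}$ into $U_{a^+}$, and $A^{-1}$ maps the complement of $U_{a^+}$ into $U_{a^-}$; likewise for $B=B_0^m$. With $U_a=U_{a^+}\cup U_{a^-}$ and $U_b=U_{b^+}\cup U_{b^-}$ this gives $A^jU_b\subset U_a$ and $B^jU_a\subset U_b$ for all $j\ne0$. A reduced word beginning and ending with powers of $A$ maps $U_b$ into $U_a$, so it is not $e$, and every other nonempty reduced word is conjugate, by a suitable power of $A$,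 to one of this form. So $A,B$ freely generate a free group. As $A_0^mb^+\to a^+\ne b^-$, for large $m$ also $Ab^+\ne b^-$.

Let $\beta$ be the eigenvalue of $B$ with $|\beta|>1$ and $\pi$ the projection onto $b^+$ along $b^-$, so $B^i/\beta^i\to\pi$. With $E$ from Lemma 9 and $c_{k,i}=\beta^{2i}>0$, $g_{k,i}/\beta^{2i}\to M_k=A^k\pi A\pi A^k$. Writing $\pi=e\varphi$ with $e$ spanning $b^+$, $\varphi$ a functional with kernel $b^-$ and $\varphi(e)=1$, we get $\pi A\pi=\varphi(Ae)\pi$, and $\varphi(Ae)\ne0$ because $Ab^+\ne b^-$. So $M_k$ has rank one, image $A^kb^+$ and kernel $A^{-k}b^-$. These are distinct for distinct $k$, because a nonzero power of $A$ fixes only $a^\pm$, and $b^\pm\notin\{a^+,a^-\}$. As $|\beta|>1$, $g_{k,i}\to\infty$. Proposition 8 and the open mapping argument of the first section, which used only Herz's theorem and $A_{cb}(G)|_H\subseteq A_{cb}(H)$, show that (i) and (ii) fail.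

**Step 2: (iii) implies (ii).** If $H$ is amenable, $A(H)$ is closed in $B(H)=M_{cb}A(H)$, so $A_{cb}(H)=A(H)=A(G)|_H\subseteq A_{cb}(G)|_H\subseteq A_{cb}(H)$.

**Step 3: an infinite amenable $H$ is triangular up to finite index.** For finite $H$, (i) is trivial, since $M_{cb}A(G)|_H$ consists of all functions on $H$. Let $H$ be infinite, discrete and amenable. It preserves a probability measure $\omega$ on the compact space $P^1(\mathbb R)$. Take distinct $h_n\in H$. As $H$ meets compact sets in finite sets, $\|h_n\|\to\infty$. Passing to a subsequence, $h_n/\|h_n\|\to M$, of rank one since $\det(h_n/\|h_n\|)\to0$, and $h_n\cdot\ker M$ converges to a point $z$. For every line $\ell\ne\ker M$, $h_n\ell\to\operatorname{im}M$. By dominated convergence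
$$\omega=h_n\omega\to\omega\big(P^1(\mathbb R)\setminus\{\ker M\}\big)\,\delta_{\operatorname{im}M}+\omega(\{\ker M\})\,\delta_z .$$
So the support of $\omega$ has one or two points, and $H$ permutes them. A subgroup of index at most $2$ fixes a line, so it is conjugate to a group of upper triangular matrices. A further subgroup $H_1$ of index at most $2$ has positive diagonal entries. After conjugating in $G$, assume $H_1\subset S$, where $S=\{\text{upper triangular matrices in }G\text{ with positive diagonal}\}$, a closed amenable group.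

**Step 4: the claim $B(S)\cap C_0(S)=A(S)$.** The inclusion $\supseteq$ is clear. Let $u=\langle\pi(\cdot)\xi,\eta\rangle\in B(S)$, with $\pi$ on a separable space (restrict to the cyclic subspace of $\xi$). Let $N=\{n_t=\begin{pmatrix}1&t\\0&1\end{pmatrix}\}$, normal in $S$, and $\Delta=\{d_s=\begin{pmatrix}s&0\\0&s^{-1}\end{pmatrix}:s>0\}$, so $d_sn_td_s^{-1}=n_{s^2t}$. The subspace of $N$-fixed vectors is $S$-invariant, as $N$ is normal. On its complement write $\pi(n_t)=\int e^{itx}d\Sigma_0(x)$, where $\Sigma_0$ is supported on $\mathbb R\setminus\{0\}$. The relation gives $\pi(d_s)\Sigma_0(\Omega)\pi(d_s)^{-1}=\Sigma_0(s^{-2}\Omega)$. So the two half-lines give invariant subspaces, and on each half-line $\Delta$ acts freely and transitively.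

By Mackey's imprimitivity theorem, the part over $(0,\infty)$ is a multiple of the representation $\sigma^+$ on $L^2((0,\infty),dx/x)$ with $d_s$ acting by $f\mapsto f(s^2\,\cdot)$ and $n_t$ by multiplication by $e^{itx}$. The part over $(-\infty,0)$ is a multiple of the analogous $\sigma^-$. (These are the representations induced from $N$ by the characters $e^{\pm it}$.) Apply the same to the regular representation $\lambda_S$. Its restriction to $N$ is a multiple of $\lambda_N$, whose spectral measure is Lebesgue measure on $\mathbb R$ up to equivalence. So $\lambda_S$ has no $N$-fixed vectors, and both half-lines contribute. Hence $\sigma^+$ and $\sigma^-$ are subrepresentations of $\lambda_S$.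

Consequently $u=a+b$, where $a$ comes from the $N$-fixed part, so $a(xn)=a(x)$ for $n\in N$, and $b$ is a coefficient of a multiple of $\lambda_S$, so $b\in A(S)\subset C_0(S)$. If $u\in C_0(S)$, then $a=u-b\in C_0(S)$. Letting $n\to\infty$ in the noncompact group $N$, $a(x)=a(xn)\to0$. So $a=0$ and $u\in A(S)$.

**Step 5: (iii) implies (i).** Let $u\in M_{cb}A(G)$ have limit $c$ at infinity. For every $x\in G$, $u(x\,\cdot)-c\in M_{cb}A(G)$, because left translation replaces $Q(y)$ by $Q(yx^{-1})$ in (F1). It restricts to an element of $M_{cb}A(S)\cap C_0(S)=B(S)\cap C_0(S)=A(S)$, as $S$ is closed and amenable. It therefore restricts to an element of $A(H_1)$. Extension by $0$ maps $A(H_1)$ into $A(H)$, and $A(H)$ is invariant under left translation, so $(u-c)1_{xH_1}$, restricted to $H$, lies in $A(H)$ for each of the finitely many cosets $xH_1\subset H$. Summing, $(u-c)|_H\in A(H)$. Thus $M_{cb}A(G)|_H\subseteq A(H)+\mathbb C1$, and the reverse inclusion is Herz's theorem together with $1\in M_{cb}A(G)$. The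 sum is direct, because $A(H)\subset C_0(H)$ and $H$ is infinite. Finally, $A(H)\oplus\mathbb C1$ is closed in $B(H)=M_{cb}A(H)$, being a closed subspace plus a one-dimensional one. $\blacksquare$
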